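\title{The equational theory of binary-generated cylindric algebras of finite dimension $\alpha>2$ is $\Pi^0_2$-complete}

\begin{abstract}
A cylindric algebra is binary-generated if it is generated by elements that depend on the first two coordinates only. We show that for $2<\alpha<\omega$ the equational theory of the binary-generated cylindric algebras of dimension $\alpha$ is not recursively enumerable; it is $\Pi^0_2$-complete. The same holds for the algebras generated by elements of dimension less than $\alpha$, and for the representable members of these classes. The proof simulates a Turing machine inside one equation. The machine imposes finite combinatorial demands on a single element; finitely many demands can be met, and by the theorems of Ramsey and of Hales and Jewett infinitely many cannot.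
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\alpha$ be an ordinal and $I$ a nonempty set. The subsets of $I^\alpha$ are the $\alpha$-ary relations on $I$. Besides the Boolean operations $+,\cdot,-,0,1$ they carry the \emph{cylindrifications} $c_i$ and the \emph{diagonal elements} $d_{ij}$ $(i,j<\alpha)$,
\[
c_iX=\{u\in I^\alpha:\text{some }u'\in X\text{ agrees with }u\text{ at all places }j\ne i\},\qquad d_{ij}=\{u\in I^\alpha:u_i=u_j\}.
\]
If $X$ is defined by a first-order formula $\varphi$ in the variables $v_i$ $(i<\alpha)$, then $c_iX$ is defined by $\exists v_i\,\varphi$, and $d_{ij}$ is defined by $v_i=v_j$. The algebra so obtained is the \emph{full set algebra} $\mathcal P(I^\alpha)$. The class $\mathrm{CA}_\alpha$ of \emph{cylindric algebras of dimension $\alpha$}, in the sense of Henkin, Monk and Tarski \cite{HMT}, is defined by a list of equations that hold in all full set algebras; the list is recalled in Section~\ref{sec:arith} and is finite when $\alpha$ is finite. For finite $\alpha$, the class $\mathrm{RCA}_\alpha$ of \emph{representable} algebras consists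 of the algebras isomorphic to subalgebras of direct products of full set algebras.

An element $x$ of a cylindric algebra is \emph{$i$-closed} if $c_ix=x$; in a full set algebra this says that membership in $x$ does not depend on the $i$-th coordinate. The \emph{dimension set} of $x$ is the set of those $i$ for which $x$ is not $i$-closed. For $\mathfrak A\in\mathrm{CA}_\alpha$ let $\mathrm{Nr}_2\mathfrak A$ be the set of elements whose dimension set is included in $\{0,1\}$. The algebra $\mathfrak A$ is \emph{binary-generated} if it is generated by $\mathrm{Nr}_2\mathfrak A$, and $\mathrm{Bg}_\alpha$ is the class of binary-generated members of $\mathrm{CA}_\alpha$. In $\mathcal P(I^\alpha)$ the elements of $\mathrm{Nr}_2$ are the binary relations on $I$, and they generate the relations that can be defined from binary relations by formulas using only the variables $v_i$ $(i<\alpha)$. For a class $K$ of algebras, $\operatorname{Eq}K$ denotes the set of equations in the language of $\mathrm{CA}_\alpha$ that are valid in every member of $K$.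

The following is known. For $\alpha\ge\omega$ the set $\operatorname{Eq}\mathrm{Bg}_\alpha$ is recursively enumerable (r.e.) but not decidable. For finite $\alpha$ it is undecidable if and only if $\alpha>2$; for $\alpha\le2$ one has $\mathrm{Bg}_\alpha=\mathrm{CA}_\alpha$, and $\operatorname{Eq}\mathrm{CA}_\alpha$ is decidable. This leaves a question, posed in \cite{Var}:
\begin{quote}
\emph{For $2<\alpha<\omega$, is $\operatorname{Eq}\mathrm{Bg}_\alpha$ recursively enumerable?}
\end{quote}
One would guess that it is. The answer is yes on both sides of the range $2<\alpha<\omega$, and inside the range both $\operatorname{Eq}\mathrm{CA}_\alpha$ and $\operatorname{Eq}\mathrm{RCA}_\alpha$ are r.e.\ (Section~\ref{sec:complexity}). Moreover, being binary-generated looks like a mild restriction: $\mathcal P(I^\alpha)$ is binary-generated for finite $I$, and the binary relations on $\omega$ generate every subset of $\omega^\alpha$ that is independent of at least one coordinate (Lemma~\ref{lem:Bomega}). Only relations on an infinite set that depend on all $\alpha$ coordinates can be missing,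 and it is not apparent that an equation can notice their absence. It can, and the answer is negative.

From now on $2<\alpha<\omega$, and we put $n=\alpha-1\ge2$, so that the coordinates are $0,\dots,n$. An element is \emph{closed} if it is $i$-closed for some $i<\alpha$. For $2\le m<\alpha$ let $\mathrm G^m_\alpha$ be the class of members of $\mathrm{CA}_\alpha$ generated by their elements with dimension set included in $\{0,\dots,m-1\}$, and let $\mathrm D_\alpha$ be the class of members of $\mathrm{CA}_\alpha$ generated by their closed elements. An element with dimension set included in $\{0,\dots,m-1\}$ is $n$-closed, so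
\[
\mathrm{Bg}_\alpha=\mathrm G^2_\alpha\subseteq\mathrm G^m_\alpha\subseteq\mathrm D_\alpha .
\]
Let $\mathfrak B^\omega$ be the subalgebra of $\mathcal P(\omega^\alpha)$ generated by $\mathrm{Nr}_2\mathcal P(\omega^\alpha)$. Its generators lie in $\mathrm{Nr}_2\mathfrak B^\omega$, so $\mathfrak B^\omega\in\mathrm{Bg}_\alpha\cap\mathrm{RCA}_\alpha$.

\begin{theorem}\label{thm:main}
Let $2<\alpha<\omega$. Then $\operatorname{Eq}\mathrm{Bg}_\alpha$ is not recursively enumerable. More precisely, $\operatorname{Eq}K$ is $\Pi^0_2$-complete, hence neither r.e.\ nor co-r.e., for $K=\mathrm{Bg}_\alpha$, for $K=\mathrm G^m_\alpha$ $(2\le m<\alpha)$, for $K=\mathrm D_\alpha$, and for the intersection of each of these classes with $\mathrm{RCA}_\alpha$.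
\end{theorem}

The upper bounds are short. The lower bounds all come from one reduction. Let $W_e$ denote the $e$-th r.e.\ subset of $\omega$.

\begin{theorem}\label{thm:red}
Let $2<\alpha<\omega$. There is a computable map $e\mapsto\varepsilon_e$ from $\omega$ to equations such that
\begin{enumerate}
\item[(1)] if $W_e$ is finite, then $\varepsilon_e$ fails in $\mathfrak B^\omega$;
\item[(2)] if $W_e$ is infinite, then $\varepsilon_e$ is valid in $\mathrm D_\alpha$.
\end{enumerate}
Consequently $\operatorname{Eq}K$ is $\Pi^0_2$-hard for every class $K$ with $\mathfrak B^\omega\in K\subseteq\mathrm D_\alpha$.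
\end{theorem}

\begin{corollary}\label{cor:variety}
Let $2<\alpha<\omega$. Then $\operatorname{Eq}\mathrm{Bg}_\alpha\not\subseteq\operatorname{Eq}\mathrm{RCA}_\alpha$: the variety generated by $\mathrm{Bg}_\alpha$, and even the variety generated by $\mathrm D_\alpha$, does not contain $\mathcal P(\omega^\alpha)$.
\end{corollary}

The one property of $\mathrm D_\alpha$ that we use is that every element $R$ is a Boolean combination of finitely many closed elements, with no bound on their number. For each $k$ we construct a finite family of demands on $R$; the family with index $2^r$ cannot be met by a Boolean combination of $r$ closed elements (Section~\ref{sec:hard}). The equation $\varepsilon_e$ says that a certain finite list of premises is contradictory. The premises force a copy of $\omega$ inside the algebra, run a Turing machine on it, and impose on $R$ the demands that the machine prints; the machine prints the $k$-th family when it has seen $k$ elements of $W_e$ (Sections \ref{sec:machine} and~\ref{sec:equation}). If $W_e$ is finite, a finite relation $R$ meets all printed demands.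 If $W_e$ is infinite, no element of an algebra in $\mathrm D_\alpha$ does; since the algebra need not be representable, this part requires a partial representation built from the forced copy of $\omega$ (Sections \ref{sec:points} and~\ref{sec:valid}).

\section{Closed elements and substitutions}\label{sec:arith}

A cylindric algebra of dimension $\alpha$ is a Boolean algebra $(A,+,\cdot,-,0,1)$ with unary operations $c_i$ and constants $d_{ij}$ $(i,j<\alpha)$ such that
\[
c_i0=0,\qquad x\le c_ix,\qquad c_i(x\cdot c_iy)=c_ix\cdot c_iy,\qquad c_ic_jx=c_jc_ix,\qquad d_{ii}=1,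
\]
\[
d_{ij}=c_k(d_{ik}\cdot d_{kj})\quad(k\ne i,j),\qquad c_i(d_{ij}\cdot x)\cdot c_i(d_{ij}\cdot{-x})=0\quad(i\ne j).
\]
We often write $xy$ for $x\cdot y$. The \emph{substitutions} are $s^i_jx=c_i(d_{ij}x)$ for $i\ne j$ and $s^i_ix=x$, and $c_{(\alpha)}x=c_0c_1\cdots c_nx$. We use the following consequences of the axioms \cite[\S\S1.2, 1.3, 1.5]{HMT}.
\begin{enumerate}
\item[(A1)] $c_i$ is monotone, additive and idempotent; $c_ix=0$ if and only if $x=0$; the $i$-closed elements form a Boolean subalgebra; if $x$ is $i$-closed, so is $c_jx$.
\item[(A2)] $c_i(xy)=c_ix\cdot y$ if $y$ is $i$-closed.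
\item[(A3)] $d_{ij}=d_{ji}$, $c_id_{ij}=1$, $d_{ik}d_{kj}\le d_{ij}$, and $d_{ij}$ is $k$-closed for $k\ne i,j$.
\item[(A4)] For $i\ne j$, $s^i_j$ is a Boolean endomorphism, $d_{ij}s^i_jx=d_{ij}x$, and $s^i_jx=x$ if $x$ is $i$-closed.
\end{enumerate}
Two further rules follow at once. By (A1) and (A2), each of $x\cdot c_iy=0$ and $c_ix\cdot y=0$ is equivalent to $c_ix\cdot c_iy=0$; and the axiom for $d_{lm}$ computes a substitution in a diagonal:
\begin{equation}\label{eq:rules}
x\cdot c_iy=0\iff c_ix\cdot y=0,\qquad\qquad s^k_ld_{km}=d_{lm}\quad(k\ne l,m).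
\end{equation}

\begin{lemma}\label{lem:normal}
Every element of an algebra $\mathfrak A\in\mathrm D_\alpha$ is a Boolean combination of finitely many closed elements.
\end{lemma}

\begin{proof}
The set of such combinations contains the generators and is closed under the Boolean operations. It contains $c_iy$ for every $y\in A$, because $c_iy$ is $i$-closed. It contains $d_{ij}$, because $\alpha\ge3$ provides $k\ne i,j$, and $d_{ij}$ is $k$-closed. So it is a subalgebra containing the generators.
\end{proof}

We call an element \emph{unary} if it is $i$-closed for all $i\ge1$, and \emph{binary} if it is $i$-closed for all $i\ge2$. To speak of a binary relation at an arbitrary pair of coordinates we move it there by substitutions. For $j<\alpha$, and for $i\ne j$, define the terms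
\[
X[j]=s^0_jX,\qquad\qquad P[i,j]=\begin{cases}s^0_is^1_jP&\text{if }j\ne0,\\ s^1_0s^0_iP&\text{if }j=0,\ i\ge2,\\ s^2_0s^0_1s^1_2P&\text{if }(i,j)=(1,0).\end{cases}
\]
Thus $X[0]=X$, $P[0,1]=P$, $P[0,2]=s^1_2P$ and $P[i,1]=s^0_iP$ for $i\ge2$. For $u\in I^\alpha$ let $u^{k\leftarrow l}$ be $u$ with its $k$-th entry replaced by $u_l$. In $\mathcal P(I^\alpha)$ we have $u\in s^k_lX$ if and only if $u^{k\leftarrow l}\in X$. We identify a unary set $X$ with a subset of $I$ and a binary set $P$ with a subset of $I^2$. Then
\begin{equation}\label{eq:reading}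
u\in X[j]\iff u_j\in X,\qquad\qquad u\in P[i,j]\iff(u_i,u_j)\in P.
\end{equation}
Indeed, for $j\ne0$ the tuple $(u^{0\leftarrow i})^{1\leftarrow j}$ begins with $(u_i,u_j)$; for $j=0$ and $i\ge2$ the tuple $(u^{1\leftarrow0})^{0\leftarrow i}$ begins with $(u_i,u_0)$; and the replacements $2\leftarrow0$, $0\leftarrow1$, $1\leftarrow2$ turn the beginning $(u_0,u_1,u_2)$ successively into $(u_0,u_1,u_0)$, $(u_1,u_1,u_0)$, $(u_1,u_0,u_0)$.

\begin{lemma}\label{lem:Bomega}
The algebra $\mathfrak B^\omega$ contains every finite subset and every closed subset of $\omega^\alpha$.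
\end{lemma}

\begin{proof}
For $u\in\omega^\alpha$ we have $\{u\}=\prod_{k<\alpha}X_k[k]$, where $X_k$ is the unary set $\{u_k\}$. So finite sets lie in $\mathfrak B^\omega$. (The same formula shows that $\mathcal P(I^\alpha)\in\mathrm{Bg}_\alpha$ for finite $I$.) Let $Y$ be $i$-closed and let $\Omega\subseteq\omega^{\alpha\setminus\{i\}}$ be the set of restrictions of its members. The free coordinate $i$ can hold a code for the other entries. Fix an injection $w\mapsto\langle w\rangle$ of $\omega^{\alpha\setminus\{i\}}$ into $\omega$ and let $P_j=\{(\langle w\rangle,w_j):w\in\Omega\}$ for $j\ne i$. By \eqref{eq:reading}, $u\in c_i\prod_{j\ne i}P_j[i,j]$ if and only if there is $m$ with $(m,u_j)\in P_j$ for all $j\ne i$. By injectivity this means that $m=\langle w\rangle$ for a single $w\in\Omega$ with $u_j=w_j$ for all $j\ne i$, that is, $u\in Y$.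
\end{proof}

By Lemmas \ref{lem:normal} and~\ref{lem:Bomega}, $\mathfrak B^\omega$ consists exactly of the Boolean combinations of closed subsets of $\omega^\alpha$. The coding in the proof needs a free coordinate, and a relation that depends on all coordinates has none.

\section{From the reduction to the complexity}\label{sec:complexity}

Equations are coded by numbers. A set $A\subseteq\omega$ is \emph{$\Pi^0_2$} if $A=\{e:\forall x\,\exists y\,\rho(e,x,y)\}$ for a decidable relation $\rho$. A set $B$ is \emph{$\Pi^0_2$-hard} if for every $\Pi^0_2$ set $A$ there is a computable $f$ with $e\in A\iff f(e)\in B$, and \emph{$\Pi^0_2$-complete} if it is also $\Pi^0_2$. The halting set and its complement are both $\Pi^0_2$, and preimages of r.e.\ sets under computable maps are r.e.; hence a $\Pi^0_2$-hard set is neither r.e.\ nor co-r.e. The set $\mathrm{Inf}=\{e:W_e\text{ is infinite}\}$ is $\Pi^0_2$-hard: for $A$ as above take a computable $f$ with $W_{f(e)}=\{m:\forall x<m\,\exists y\,\rho(e,x,y)\}$, which is infinite exactly if $e\in A$.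

If $\mathfrak B^\omega\in K\subseteq\mathrm D_\alpha$, then (1) and (2) of Theorem~\ref{thm:red} give $e\in\mathrm{Inf}\iff\varepsilon_e\in\operatorname{Eq}K$, so $\operatorname{Eq}K$ is $\Pi^0_2$-hard. This is the last sentence of Theorem~\ref{thm:red}.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:red}]
All classes in the theorem contain $\mathfrak B^\omega$ and are contained in $\mathrm D_\alpha$, so their theories are $\Pi^0_2$-hard. It remains to show that they are $\Pi^0_2$.

Let $V$ be $\mathrm{CA}_\alpha$ or $\mathrm{RCA}_\alpha$. Both classes are closed under subalgebras, and $\operatorname{Eq}V$ is r.e.\ in both cases. For $\mathrm{CA}_\alpha$, the valid equations are those derivable in equational logic from the finitely many axioms. An equation is valid in $\mathrm{RCA}_\alpha$ if and only if it is valid in all full set algebras. Translate the variable $x_j$ into the atomic formula $R_j(v_0,\dots,v_n)$ with an $\alpha$-ary relation symbol $R_j$, the Boolean operations into connectives, $c_i$ into $\exists v_i$ and $d_{ij}$ into $v_i=v_j$. Then $\sigma=\tau$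 is valid in all full set algebras if and only if the translations of $\sigma$ and $\tau$ are logically equivalent, which is an r.e.\ condition by the completeness theorem.

Let $K$ be $\mathrm G^m_\alpha$ or $\mathrm D_\alpha$. A \emph{generator term} is a term $c_mc_{m+1}\cdots c_ny$ in the first case and a term $c_iy$ $(i<\alpha)$ in the second, where $y$ is a variable. An \emph{admissible term} is obtained from a term by substituting generator terms for its variables. We claim that an equation $\varepsilon(x_1,\dots,x_r)$ is valid in $K\cap V$ if and only if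
\begin{equation}\label{eq:upper}
\varepsilon(\tau_1,\dots,\tau_r)\in\operatorname{Eq}V\quad\text{for all admissible terms }\tau_1,\dots,\tau_r.
\end{equation}
Assume \eqref{eq:upper} and let $a_1,\dots,a_r$ be elements of $\mathfrak A\in K\cap V$. They are values of terms at finitely many generators $b_1,\dots,b_s$ of the kind that defines $K$, and $b_j$ is the value of a generator term in a variable $y_j$ at $y_j=b_j$. So $a_1,\dots,a_r$ are the values of admissible terms under one evaluation, and $\varepsilon(a_1,\dots,a_r)$ holds. Conversely, let $\varepsilon$ be valid in $K\cap V$, let the $\tau_l$ be admissible, and evaluate their variables in some $\mathfrak A\in V$. The values of the generator terms that occur are $i$-closed for all $i\ge m$, respectively closed, so they generate a subalgebra in $K\cap V$. It contains the values of the $\tau_l$, which therefore satisfy $\varepsilon$.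

Condition \eqref{eq:upper} is a universal quantifier in front of an r.e.\ condition, so it is $\Pi^0_2$.
\end{proof}

The universal quantifier in \eqref{eq:upper} ranges over terms of unbounded size. The rest of the paper shows that it cannot be removed.

\section{Demands that few closed relations cannot meet}\label{sec:hard}

We want conditions on an $\alpha$-ary relation $R$ that no Boolean combination of a given number of closed relations satisfies. Write tuples as $(x,z)$ with $x=(x_0,\dots,x_{n-1})$. A \emph{demand} at $x$ names two elements $a,b$ and asks that exactly one of $(x,a)$, $(x,b)$ be in $R$. There is a constraint on how the pair may depend on $x$. The demands will be printed by a machine that runs inside the algebra, and one coordinate is occupied by the time of printing; so the machine can transmit only relations on $n=\alpha-1$ coordinates. The pair $\{a,b\}$ must therefore be cut out by conditions on $(x,z)$ each of which ignores one entry of $x$.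

For sets $X_0,\dots,X_{n-1}$ put $X_{-i}=\prod_{j<n,\,j\ne i}X_j$, and for $x\in\prod_{j<n}X_j$ let $x_{-i}\in X_{-i}$ be the restriction of $x$, its \emph{$i$-th face}.

\begin{definition}\label{def:hard}
An \emph{instance} $\mathcal I=(X_0,\dots,X_{n-1},T;g_0,\dots,g_{n-1})$ consists of finite nonempty sets $X_j$, $T$ and maps $g_i:X_{-i}\to\mathcal P(T)$. The \emph{window} of $x\in\prod_jX_j$ is $g(x)=\bigcap_{i<n}g_i(x_{-i})$, and $x$ is \emph{marked} if $|g(x)|=2$. The instance is \emph{$k$-hard} if for all maps $f_i:X_{-i}\times T\to\{1,\dots,k\}$ $(i<n)$ there is a marked $x$ such that each of the maps $f_i(x_{-i},\cdot)$ $(i<n)$ is constant on $g(x)$.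
\end{definition}

Each marked $x$ carries the demand that $R$ separate the two elements of its window.

\begin{lemma}\label{lem:defeat}
Let $\mathcal I$ be $2^r$-hard and let $R\subseteq X_0\times\dots\times X_{n-1}\times T$ be a Boolean combination of subsets $Y_1,\dots,Y_r$ of this product, where membership in $Y_l$ does not depend on the coordinate $i(l)\in\{0,\dots,n\}$. Then there is a marked $x$, with window $\{a,b\}$, such that $(x,a)\in R\iff(x,b)\in R$.
\end{lemma}

\begin{proof}
For $i<n$, $\xi\in X_{-i}$ and $z\in T$ let $f_i(\xi,z)$ be the set of those $l$ with $i(l)=i$ for which $(x,z)\in Y_l$ for one, equivalently every, $x$ with $x_{-i}=\xi$. The values are subsets of $\{1,\dots,r\}$, of which there are $2^r$. Hardness gives a marked $x$ with window $\{a,b\}$ and $f_i(x_{-i},a)=f_i(x_{-i},b)$ for all $i<n$. Then $(x,a)\in Y_l\iff(x,b)\in Y_l$ for all $l$: if $i(l)<n$ by the choice of $x$, and if $i(l)=n$ because $Y_l$ ignores the last coordinate. The equivalence passes to Boolean combinations.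
\end{proof}

Two observations show what a $k$-hard instance must look like. If $|g_0(\xi)|\le k$ for all $\xi$, let $f_0(\xi,\cdot)$ be injective on $g_0(\xi)$; it is then constant on no two-element window. So sets $g_i(\xi)$ with more than $k$ elements are needed, and we shall use sets with $k+1$ elements. If $n$ were $1$, then $X_{-0}$ would have a single element, all windows would coincide, and no instance would be $2$-hard; this is one place where $\alpha>2$ is needed.

We recall \emph{Ramsey's theorem}: for positive integers $m,h,c$ there is $M$ such that for every coloring of the $m$-element subsets of $\{1,\dots,M\}$ with $c$ colors there is an $h$-element set $H$ all of whose $m$-element subsets have the same color ($H$ is \emph{homogeneous}).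

\begin{example}\label{ex:three}
Let $\alpha=3$, so $n=2$, and $k=2$. Here $X_{-0}=X_1$ and $X_{-1}=X_0$. Let $T=\{1,\dots,M\}$, let $X_0=X_1$ be the set of three-element subsets of $T$, and let $g_0,g_1$ be the identity. For $x=(x_0,x_1)$ put $S_0=x_1$ and $S_1=x_0$; the window is $S_0\cap S_1$. Let $f_0,f_1$ be given. On a triple $S$ the map $f_i(S,\cdot)$ has only two values available, so it takes the same value at two positions of $S$ in the increasing order; choose such a pair of positions $\tau_i(S)\in\{12,13,23\}$. Color $S$ by $(\tau_0(S),\tau_1(S))$, one of nine colors, and let $M$ be so large that there is a homogeneous set $H=\{a<b<c<d\}$, of color $(\tau_0,\tau_1)$. The table gives triples $S_0,S_1\subseteq H$ whose intersection occupies the positions $\tau_0$ in $S_0$ and $\tau_1$ in $S_1$.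
\[
\begin{array}{c|cccccc}
(\tau_0,\tau_1)&(12,12)&(12,13)&(12,23)&(13,13)&(13,23)&(23,23)\\\hline
S_0&abc&acd&bcd&abd&bcd&acd\\
S_1&abd&abc&abc&acd&abd&bcd\\
S_0\cap S_1&ab&ac&bc&ad&bd&cd
\end{array}
\]
The three remaining colors arise by exchanging $S_0$ and $S_1$. In each case $f_0(S_0,\cdot)$ and $f_1(S_1,\cdot)$ are constant on the two-element window, so the instance is $2$-hard. The point is that $f_0$ sees $S_0$ but not $S_1$, so it does not know which pair inside $S_0$ it is asked to separate.
\end{example}

In the example the faces $x_{-0}$ and $x_{-1}$ are independent, and each consists of its set $S_i$ and nothing else. For $n\ge3$ the faces overlap. If for $n=3$ we let $x_0,x_1,x_2$ be subsets of $T$ and put $g_0(x_1,x_2)=x_1$, $g_1(x_0,x_2)=x_2$, $g_2(x_0,x_1)=x_0$, then $f_0$ sees two of the three sets and can separate the elements of their intersection whenever it is a pair. We need a system of labeled faces in which every family of maps $f_i$ can be forced to depend on the labels alone.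

Let $\Lambda$ be a finite nonempty set of \emph{labels}. A \emph{$\Lambda$-configuration} $\mathcal V=(V_j;g_i)_{i,j<n}$ consists of finite nonempty sets $V_j$ and maps $g_i:V_{-i}\to\Lambda$. A \emph{morphism} $\eta:(V_j;g_i)\to(X_j;G_i)$ is a system of maps $\eta_j:V_j\to X_j$ with $G_i(\eta(v))=g_i(v)$ for all $i<n$ and $v\in V_{-i}$, where $\eta$ acts coordinatewise. Compositions of morphisms are morphisms.

We treat one direction $i$ and one label $\lambda$ at a time, with the \emph{Hales--Jewett theorem}. Let $E$ be a finite nonempty set and $N\ge1$. A \emph{line} $\ell$ in $E^N$ is given by a nonempty set $P\subseteq\{1,\dots,N\}$ and elements $e_l\in E$ $(l\notin P)$; its points are the tuples $\ell(e)$, $e\in E$, with $\ell(e)_l=e$ for $l\in P$ and $\ell(e)_l=e_l$ for $l\notin P$. The theorem states that for finite nonempty $E$ and $C$ there is $N\ge1$ such that every map $E^N\to C$ is constant on the points of some line. It suits our purpose because, when $E$ is a set of faces, the map $e\mapsto\ell(e)$ acts coordinatewise.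

\begin{lemma}\label{lem:HJ}
Let $\mathcal V$ be a $\Lambda$-configuration, $i<n$, $\lambda\in\Lambda$, and $C$ a finite nonempty set. There is a $\Lambda$-configuration $\mathcal X$ such that for every $F:X_{-i}\to C$ there is a morphism $\eta:\mathcal V\to\mathcal X$ with $F\circ\eta$ constant on $E=\{v\in V_{-i}:g_i(v)=\lambda\}$.
\end{lemma}

\begin{proof}
If $E=\emptyset$ take $\mathcal X=\mathcal V$ and the identity. Otherwise choose $N$ by the Hales--Jewett theorem for $E$ and $C$, and let $\mathcal L$ be the finite set of lines in $E^N$. Put $X_j=V_j^N$ for $j\ne i$ and $X_i=V_i\times\mathcal L$. For a line $\ell$, given by $P$ and $(e_l)_{l\notin P}$, define $\eta^\ell_i(v)=(v,\ell)$ and, for $j\ne i$,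
\[
\eta^\ell_j(v)_l=v\quad(l\in P),\qquad\eta^\ell_j(v)_l=(e_l)_j\quad(l\notin P).
\]
These maps are injective since $P\ne\emptyset$. We define labels $G_{i'}$ that make all the $\eta^\ell$ morphisms simultaneously.

\emph{Direction $i$.} Identify $X_{-i}$ with $(V_{-i})^N$. An $i$-th face does not record the line, but the fixed entries of every line have label $\lambda$ and can be ignored. Let $G_i(w_1,\dots,w_N)=\mu$ if $\{g_i(w_l):1\le l\le N\}\setminus\{\lambda\}=\{\mu\}$, and $G_i(w_1,\dots,w_N)=\lambda$ if this set is not a singleton. For $v\in V_{-i}$ the tuple $\eta^\ell(v)$ has entries $v$ at $l\in P$ and $e_l$ at $l\notin P$, so the set in question is $\{g_i(v)\}\setminus\{\lambda\}$. It is empty if $g_i(v)=\lambda$ and equals $\{g_i(v)\}$ otherwise. In both cases $G_i(\eta^\ell(v))=g_i(v)$.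

\emph{Directions $i'\ne i$.} An element of $X_{-i'}$ has an $i$-th entry $(v_i,\ell)$, which names a line, and entries $x_j$ for $j\ne i,i'$. If each of these $x_j$ has the form $\eta^\ell_j(v_j)$, with $v_j$ unique by injectivity, let the value of $G_{i'}$ be $g_{i'}((v_j)_{j\ne i'})$; otherwise let it be a fixed element of $\Lambda$. Then $G_{i'}(\eta^\ell(v))=g_{i'}(v)$ for $v\in V_{-i'}$.

Given $F$, let $\ell$ be a line on whose points the restriction of $F$ to $E^N$ is constant. Since $\eta^\ell(e)=\ell(e)$ for $e\in E$, the map $F\circ\eta^\ell$ is constant on $E$.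
\end{proof}

\begin{lemma}\label{lem:labels}
For finite nonempty sets $\Lambda$ and $C$ there is a $\Lambda$-configuration $\mathcal X=(X_j;G_i)$ with the following property. For all maps $F_i:X_{-i}\to C$ $(i<n)$ there are maps $\varphi_i:\Lambda\to C$ such that for every $(\lambda_0,\dots,\lambda_{n-1})\in\Lambda^n$ some $x\in\prod_jX_j$ satisfies $G_i(x_{-i})=\lambda_i$ and $F_i(x_{-i})=\varphi_i(\lambda_i)$ for all $i<n$.
\end{lemma}

For $n=2$ one can take $X_0=X_1=\Lambda$, $G_i$ the identity, $\varphi_i=F_i$ and $x=(\lambda_1,\lambda_0)$, as in Example~\ref{ex:three}.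

\begin{proof}
We start from a configuration that realizes all combinations of labels. Let $\mathcal V^0$ have $V_j=\Lambda^n$ for all $j$, and let $g_i(v)$ be the $i$-th coordinate of the entry $v_{j_0}\in\Lambda^n$, where $j_0$ is the least index different from $i$. For $\vec\lambda\in\Lambda^n$ the tuple $(\vec\lambda,\dots,\vec\lambda)$ has $i$-th face of label $\lambda_i$ for every $i$. Enumerate the pairs in $\{0,\dots,n-1\}\times\Lambda$ as $(i_1,\mu_1),\dots,(i_r,\mu_r)$, let $\mathcal V^s$ be obtained from $\mathcal V^{s-1}$ by Lemma~\ref{lem:HJ} for $(i_s,\mu_s)$ and $C$, and let $\mathcal X=\mathcal V^r$.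

Given the $F_i$, choose morphisms $\eta^s:\mathcal V^{s-1}\to\mathcal V^s$ in the order $s=r,r-1,\dots,1$, where $\eta^s$ is provided by Lemma~\ref{lem:HJ} for the map $F_{i_s}\circ\eta^r\circ\dots\circ\eta^{s+1}$. Then $F_{i_s}\circ\eta^r\circ\dots\circ\eta^s$ is constant on the $i_s$-th faces of label $\mu_s$ in $\mathcal V^{s-1}$. The morphism $\eta^{s-1}\circ\dots\circ\eta^1$ preserves labels, so with $\theta=\eta^r\circ\dots\circ\eta^1$ the map $F_{i_s}\circ\theta$ is constant on the $i_s$-th faces of label $\mu_s$ in $\mathcal V^0$. Such faces exist; let $\varphi_{i_s}(\mu_s)$ be the constant value. For given $\vec\lambda$ the tuple $x=\theta(\vec\lambda,\dots,\vec\lambda)$ has $G_i(x_{-i})=\lambda_i$ and $F_i(x_{-i})=\varphi_i(\lambda_i)$ for all $i$.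
\end{proof}

\begin{proposition}\label{prop:hard}
For every $k\ge1$ there is a $k$-hard instance.
\end{proposition}

\begin{proof}
Let $m=k+1$ and $h=2+n(m-2)$. By Ramsey's theorem choose $T=\{1,\dots,M\}$ such that every coloring of the $m$-element subsets of $T$ with $k^{mn}$ colors has a homogeneous set of size $h$. Let $\Lambda$ be the set of $m$-element subsets of $T$ and $C=\{1,\dots,k\}^T$. Take $\mathcal X$ from Lemma~\ref{lem:labels} and put $g_i=G_i$. This is an instance.

Given maps $f_i$, let $F_i(\xi)=f_i(\xi,\cdot)\in C$ and take the $\varphi_i$ from Lemma~\ref{lem:labels}. Color $S=\{\sigma_1<\dots<\sigma_m\}$ by the matrix $(\varphi_i(S)(\sigma_j))_{i<n,\,1\le j\le m}$, and let $H$ be homogeneous of size $h$ with color $(\kappa_{ij})$. Since $m>k$, for each $i$ there are positions $j_i<j_i'$ with $\kappa_{ij_i}=\kappa_{ij_i'}$. An $m$-element set in which $a$ has position $j_i$ and $b$ has position $j_i'$ has $j_i-1$ elements below $a$, $j_i'-j_i-1$ between $a$ and $b$, and $m-j_i'$ above $b$. Let $\beta_1,\beta_2,\beta_3$ be the sums of these three numbers over $i<n$; then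 $\beta_1+\beta_2+\beta_3=n(m-2)=h-2$. So there are $a<b$ in $H$ with exactly $\beta_1$ elements of $H$ below $a$, $\beta_2$ between, and $\beta_3$ above $b$. Distribute these elements without repetition to obtain sets $S_i\subseteq H$ in which $a$ and $b$ have positions $j_i$ and $j_i'$ and such that the sets $S_i\setminus\{a,b\}$ are pairwise disjoint. As $n\ge2$, we have $\bigcap_iS_i=\{a,b\}$. Take $x$ with $G_i(x_{-i})=S_i$ and $F_i(x_{-i})=\varphi_i(S_i)$ for all $i$. Then $g(x)=\{a,b\}$ and $f_i(x_{-i},a)=\kappa_{ij_i}=\kappa_{ij_i'}=f_i(x_{-i},b)$ for all $i<n$.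
\end{proof}

\section{A machine that prints the demands}\label{sec:machine}

\subsection*{The instances on $\omega$}
Whether a given instance is $k$-hard is decided by a finite check. By Proposition~\ref{prop:hard}, a search through all instances on natural numbers yields a computable sequence $(\mathcal I_k)_{k\ge1}$ with $\mathcal I_k$ $k$-hard. For $k=1,2,\dots$ in turn we rename the elements of $\mathcal I_k$ so that its sets $T^k,X^k_0,\dots,X^k_{n-1}$ are, in this order, consecutive intervals of $\omega$ starting at the first number not used for $\mathcal I_1,\dots,\mathcal I_{k-1}$. All these sets are pairwise disjoint, every element of $T^k$ is smaller than every element of $X^k_1$, and for a given number one can compute the set in which it lies. Let $g^k_i$ and $g^k$ be the maps and the window of $\mathcal I_k$, and let $\mathrm{Mark}_k\subseteq\omega^n$ be its finite set of marked tuples.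

A premise can say ``whatever is printed belongs to the relation''. We shall use only premises of this kind, so the relations of the algebra may contain more than was printed. To confine a witness $z$ to a window we therefore print the tuples that are \emph{forbidden} and ask that the witness avoid them. For $i<n$ let $N_i$ be the set of all $w\in\omega^{\alpha\setminus\{i\}}$ for which there is no $k$ with
\[
w_j\in X^k_j\ \ (j<n,\ j\ne i)\qquad\text{and}\qquad w_n\in g^k_i\big((w_j)_{j<n,\,j\ne i}\big).
\]
The sets $N_i$ are decidable, and $\mathrm{Mark}_k$ is computable from $k$. For $x\in\omega^n$ and $z\in\omega$ we regard $(x_{-i},z)$ as an element of $\omega^{\alpha\setminus\{i\}}$ with $z$ in place $n$.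

\begin{lemma}\label{lem:window}
If $x\in\mathrm{Mark}_k$, then $g^k(x)=\{z\in\omega:(x_{-i},z)\notin N_i\text{ for all }i<n\}$, and $z<x_1$ for all $z\in g^k(x)$.
\end{lemma}

\begin{proof}
Let $i<n$. As $n\ge2$, there is $j<n$ with $j\ne i$, and $x_j\in X^k_j$. By disjointness only $k$ itself can witness $(x_{-i},z)\notin N_i$, so $(x_{-i},z)\notin N_i$ if and only if $z\in g^k_i(x_{-i})$. The second statement holds because $g^k(x)\subseteq T^k$ and $x_1\in X^k_1$.
\end{proof}

For $e\in\omega$ define sets $\Omega^e_i\subseteq\omega^{\alpha\setminus\{i\}}$ $(i<\alpha)$ by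
\[
\Omega^e_i=N_i\quad(i<n),\qquad\qquad\Omega^e_n=\bigcup\{\mathrm{Mark}_k:1\le k\le|W_e|\},
\]
where the union is over all $k\ge1$ if $W_e$ is infinite. These sets are r.e.\ uniformly in $e$: list $\mathrm{Mark}_k$ once $k$ elements of $W_e$ have appeared. Any $w$ with $w_n\in X^1_0$ lies in $N_0$, and repeating one such element fills the stages at which nothing new appears. So there is, uniformly in $e$, a total computable sequence $s\mapsto(i_s,w^s)$ with $i_s<\alpha$, $w^s\in\omega^{\alpha\setminus\{i_s\}}$ and $\{w^s:i_s=i\}=\Omega^e_i$ for each $i<\alpha$.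

\subsection*{The machine}
The tape has cells $0,1,2,\dots$, and a number is printed by marking the cell with that number; this is the form of output that a premise can read. A machine has a finite alphabet $\mathsf A$ with blank $\sqcup$, a finite state set $\mathsf Q$ with initial state $q_0$, and a total transition function $\delta:\mathsf Q\times\mathsf A\to\mathsf Q\times\mathsf A\times\{\mathsf L,\mathsf R\}$. It is started on the blank tape at cell $0$.

\begin{lemma}\label{lem:machine}
From $e$ one can compute a machine $\mathcal M_e$ with sets $\Gamma_j\subseteq\mathsf A\setminus\{\sqcup\}$ $(j<\alpha)$ and states $o_i$ $(i<\alpha)$ such that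
\begin{enumerate}
\item[(M1)] it never moves left from cell $0$, and so runs forever;
\item[(M2)] whenever it is in state $o_i$, for each $j\ne i$ exactly one cell $w_j$ carries a symbol of $\Gamma_j$, and the tuple $w=(w_j)_{j\ne i}$, which we call \emph{printed} at that time, lies in $\Omega^e_i$;
\item[(M3)] for each $i<\alpha$, every element of $\Omega^e_i$ is printed at some time in state $o_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
The symbols are tuples with one entry for each of the following tracks: an end-marker track, mark tracks $\mu_j$ and argument tracks $A_j$ $(j<\alpha)$, all with entries $0,1$, and finitely many computation tracks. The symbol $\sqcup$ has blanks on the computation tracks and $0$ on the others. Let $\Gamma_j$ be the set of symbols with entry $1$ on $\mu_j$. In its first step the machine writes the end marker in cell $0$, moves right, and leaves $q_0$ forever. Every transition on a symbol with the end marker keeps the marker and moves right; it may change the other tracks. This gives (M1) and lets the machine recognize cell $0$. For $s=0,1,2,\dots$ the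 machine performs the following stage.
\begin{enumerate}
\item[1.] On the computation tracks, which also store $s$ and simulate the tapes of a multitape machine, compute $(i_s,w^s)$, and remember $i_s$ in the state. For each $j\ne i_s$ make track $A_j$ carry $1$ exactly in the cells $0,\dots,w^s_j-1$: erase the old entries $1$, which fill an initial segment of the tape, and then $w^s_j$ times sweep right from cell $0$ and change the first $0$ on $A_j$ to $1$.
\item[2.] If $s>0$, sweep right from cell $0$, erasing the marks on the tracks $\mu_j$, until all $n$ marks of the previous stage are erased; they are counted in the state.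
\item[3.] Sweep right from cell $0$, and for each $j\ne i_s$ write $1$ on $\mu_j$ in the first cell with entry $0$ on $A_j$, which is cell $w^s_j$. The transition that writes the last of these marks enters $o_{i_s}$.
\item[4.] From $o_{i_s}$ move right without changing the symbol, into a state that starts stage $s+1$.
\end{enumerate}
Values of $\delta$ not determined by this program are never used and are set arbitrarily with direction $\mathsf R$. The states $o_i$ are entered only at the end of step 3, when each track $\mu_j$, $j\ne i_s$, carries exactly one mark, in cell $w^s_j$. Since $\{w^s:i_s=i\}=\Omega^e_i$, (M2) and (M3) hold.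
\end{proof}

Let $q_t$, $y_t$ and $a_{t,y}$ be the state, the head position and the symbol in cell $y$ at time $t$ in the run of $\mathcal M_e$.

\section{The equation and where it fails}\label{sec:equation}

The variables of $\varepsilon_e$ are $Z$, $\mathit{St}_q$ (the \emph{unary} variables); $S$, $L$, $\mathit{Sym}_a$, $\mathit{Cp}_a$, $\mathit{Hd}_q$, $\mathit{In}_q$ (the \emph{binary} variables); $\mathit{Out}_0,\dots,\mathit{Out}_n$; and $R$. Here and below $a$ ranges over $\mathsf A$ and $q$ over $\mathsf Q$. Their intended meaning is the following \emph{standard interpretation} in $\mathcal P(\omega^\alpha)$: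
\[
\begin{array}{ll}
Z=\{0\},&\mathit{St}_q=\{t:q_t=q\},\\
S=\{(m,m+1):m\in\omega\},&L=\{(l,m):l<m\},\\
\mathit{Sym}_a=\{(t,y):a_{t,y}=a\},&\mathit{Cp}_a=\{(t,y):y\ne y_t,\ a_{t,y}=a\},\\
\mathit{Hd}_q=\{(t,y_t):q_t=q\},&\mathit{In}_q=\{(t,y_{t+1}):q_{t+1}=q\},\\
\mathit{Out}_i=\{u:(u_j)_{j\ne i}\in\Omega^e_i\},&R=\{(x,\min g^k(x)):k\ge1,\ x\in\mathrm{Mark}_k\cap\Omega^e_n\}.
\end{array}
\]
The relations $\mathit{In}_q$ and $\mathit{Cp}_a$ are there because for $\alpha=3$ a premise can mention only three numbers at once. A move of the head relates four numbers, $t$, $y_t$, $t+1$, $y_{t+1}$, and is split into two premises by way of $\mathit{In}_q$. The persistence of an unscanned cell $y$ relates $t$, $y_t$, $y$, $t+1$ and is split by way of $\mathit{Cp}_a$.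

The \emph{premises} are the following.
\begin{enumerate}
\item[(P0)] Unary variables are $i$-closed for $i\ge1$, binary variables are $i$-closed for $i\ge2$, and $\mathit{Out}_i$ is $i$-closed.
\item[(P1)] $Z[0]\cdot Z[1]\le d_{01}$.
\item[(P2)] $S[0,1]\cdot S[0,2]\le d_{12}$.
\item[(P3)] $S[0,2]\cdot S[1,2]\le d_{01}$.
\item[(P4)] $S[0,1]\cdot Z[1]=0$.
\item[(P5)] $L[0,1]\cdot Z[1]=0$.
\item[(P6)] $L[0,1]\cdot S[2,1]\le L[0,2]+d_{02}$.
\item[(P7)] $c_1S=1$.
\item[(P8)] $Z[0]\le\mathit{Sym}_\sqcup[0,1]$ and $Z[0]\cdot Z[1]\le\mathit{Hd}_{q_0}[0,1]$.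
\item[(P9)] For $\delta(q,a)=(q',a',D)$, with $H=\mathit{Hd}_q[0,1]\cdot\mathit{Sym}_a[0,1]$: \ $H\cdot S[0,2]\le\mathit{Sym}_{a'}[2,1]$; and $H\cdot S[1,2]\le\mathit{In}_{q'}[0,2]$ if $D=\mathsf R$, while $H\cdot S[2,1]\le\mathit{In}_{q'}[0,2]$ if $D=\mathsf L$.
\item[(P10)] $\mathit{In}_q[0,1]\cdot S[0,2]\le\mathit{Hd}_q[2,1]$.
\item[(P11)] $\mathit{Hd}_q[0,1]\cdot\mathit{Sym}_a[0,2]\cdot{-d_{12}}\le\mathit{Cp}_a[0,2]$ and $\mathit{Cp}_a[0,1]\cdot S[0,2]\le\mathit{Sym}_a[2,1]$.
\item[(P12)] $\mathit{Hd}_q[0,1]\le\mathit{St}_q[0]$.
\item[(P13)] For each $i<\alpha$: \ $\mathit{St}_{o_i}[i]\cdot\prod_{j\ne i}\sum_{a\in\Gamma_j}\mathit{Sym}_a[i,j]\le\mathit{Out}_i$.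
\item[(P14)] With $J=L[n,1]\cdot\prod_{i<n}{-\mathit{Out}_i}$: \ $\mathit{Out}_n\le c_n(R\cdot J)$ and $\mathit{Out}_n\le c_n({-R}\cdot J)$.
\end{enumerate}
Premises (P1)--(P7) describe zero, successor and order, (P8)--(P12) the run of the machine. In (P13) the time sits in coordinate $i$, which $\mathit{Out}_i$ ignores. Premise (P14) imposes the demands: over every printed marked tuple $x$ there are a $z$ inside $R$ and a $z$ outside $R$, both below $x_1$ and not forbidden. No closedness is required of $R$. Apart from (P0), only (P7) and (P14) are not universal statements about the coordinates: they assert that something exists.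

Each premise has the form $\sigma=1$: read $x\le y$ as $-x+y=1$, $x=0$ as $-x=1$, and ``$x$ is $i$-closed'' as $c_ix\le x$. Let $\sigma_1,\dots,\sigma_r$ be the terms so obtained. The equation $\varepsilon_e$ expresses
\begin{equation}\label{eq:eps}
c_{(\alpha)}Z\le\sum_{l=1}^rc_{(\alpha)}(-\sigma_l).
\end{equation}
It is computed from $\mathcal M_e$, hence from $e$. The finiteness of $\alpha$ is what makes $c_{(\alpha)}$ and the products in (P13), (P14) terms. In a full set algebra $c_{(\alpha)}x$ is $1$ for $x\ne0$ and $0$ for $x=0$, so \eqref{eq:eps} says: if $Z\ne0$, then some premise fails.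

\begin{proposition}\label{prop:fails}
For every $e$ the equation $\varepsilon_e$ fails in $\mathcal P(\omega^\alpha)$. If $W_e$ is finite, it fails in $\mathfrak B^\omega$.
\end{proposition}

\begin{proof}
We check the premises in the standard interpretation, reading them by \eqref{eq:reading}. (P0) holds by the form of the interpretation, and (P1) because $Z$ has one element. (P2), (P3), (P7) hold because $S$ is the graph of an injective total function. (P4), (P5): $0$ is not a successor and nothing is below $0$. (P6): $u_0<u_2+1$ implies $u_0<u_2$ or $u_0=u_2$. (P8): at time $0$ the tape is blank, the state is $q_0$ and $y_0=0$. (P9): if $u\in H$, then with $t=u_0$ we have $q_t=q$, $y_t=u_1$ and $a_{t,y_t}=a$; so $a_{t+1,y_t}=a'$, $q_{t+1}=q'$, and $y_{t+1}=y_t+1$ if $D=\mathsf R$, while $y_{t+1}+1=y_t$ if $D=\mathsf L$. (P10): $(t,y)\in\mathit{In}_q$ means $y=y_{t+1}$ and $q_{t+1}=q$, that is, $(t+1,y)\in\mathit{Hd}_q$. (P11): the first part is the definition of $\mathit{Cp}_a$, and the second holds because cells other than $y_t$ keep their symbol from time $t$ to time $t+1$. (P12)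 is the definition of $\mathit{St}_q$. (P13): if at time $u_i$ the state is $o_i$ and each cell $u_j$ $(j\ne i)$ carries a symbol of $\Gamma_j$, then by the uniqueness in (M2) the tuple $(u_j)_{j\ne i}$ is the one printed at time $u_i$, so it lies in $\Omega^e_i$. (P14): let $u\in\mathit{Out}_n$, so that $x=(u_0,\dots,u_{n-1})$ lies in $\mathrm{Mark}_k\cap\Omega^e_n$ for a unique $k$. By Lemma~\ref{lem:window} both elements $z$ of $g^k(x)$ satisfy $z<x_1$ and $(x_{-i},z)\notin N_i$ for $i<n$, that is, $(x,z)\in J$. For the smaller one $(x,z)\in R$, for the larger one $(x,z)\notin R$.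

So the right side of \eqref{eq:eps} is $0$ and the left side is $1$. If $W_e$ is finite, then $\Omega^e_n$ and $R$ are finite, and all other values are closed sets; by Lemma~\ref{lem:Bomega} the whole interpretation takes its values in $\mathfrak B^\omega$.
\end{proof}

This proves Theorem~\ref{thm:red}(1). The first statement of the proposition shows that in Theorem~\ref{thm:red}(2) the class $\mathrm D_\alpha$ cannot be replaced by $\mathrm{CA}_\alpha$ or $\mathrm{RCA}_\alpha$.

\section{Points and a partial representation}\label{sec:points}

For part (2) we must argue in an abstract algebra. We first pass to a quotient in which $c_{(\alpha)}$ behaves as in a full set algebra: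
\begin{equation}\label{eq:simple}
0\ne1,\quad\text{and}\quad c_{(\alpha)}x=1\text{ for all }x\ne0.
\end{equation}

\begin{lemma}\label{lem:quotient}
If $\varepsilon_e$ fails in some $\mathfrak A\in\mathrm D_\alpha$, then there are $\mathfrak C\in\mathrm D_\alpha$ satisfying \eqref{eq:simple} and an evaluation in $\mathfrak C$ under which all premises hold and $Z\ne0$.
\end{lemma}

\begin{proof}
Under a failing evaluation, $b=c_{(\alpha)}Z\cdot{-\sum_lc_{(\alpha)}(-\sigma_l)}\ne0$. The elements that are $i$-closed for all $i<\alpha$ form a Boolean algebra containing $b$ and all elements $c_{(\alpha)}x$; let $\mathcal F\ni b$ be an ultrafilter of it. Put $x\sim y$ if $xw=yw$ for some $w\in\mathcal F$. This is a congruence of the Boolean reduct, it respects $c_i$ because $c_i(xw)=c_ix\cdot w$, and $0\not\sim1$ because $0\notin\mathcal F$. Let $\mathfrak C=\mathfrak A/{\sim}$. Images of closed generators are closed generators, so $\mathfrak C\in\mathrm D_\alpha$. For $x\in A$, either $c_{(\alpha)}x\in\mathcal F$, and then $c_{(\alpha)}x\sim1$, or $w=-c_{(\alpha)}x\in\mathcal F$, and then $xw=0$,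 so $x\sim0$. This is \eqref{eq:simple}. From $b\cdot{-\sigma_l}\le b\cdot c_{(\alpha)}(-\sigma_l)=0$ we get $\sigma_l\sim1$, and from $b\le c_{(\alpha)}Z$ we get $c_{(\alpha)}Z\sim1$, hence $Z\not\sim0$.
\end{proof}

For the rest of this section $\mathfrak C\in\mathrm D_\alpha$ satisfies \eqref{eq:simple}. The algebra has no underlying set, but some of its elements behave like one-element subsets of such a set, and they will serve as a substitute for it. Recall that $p[k]=s^0_kp$ and that $p\mapsto p[k]$ is a Boolean endomorphism.

\begin{lemma}\label{lem:unary}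
Let $p$ be unary and $k\ne l$. Then $p[k]$ is $i$-closed for all $i\ne k$,
\begin{equation}\label{eq:move}
d_{kl}\,p[k]=d_{kl}\,p[l],\qquad s^k_l(p[k])=p[l],
\end{equation}
and $c_k(p[k])=1$ if $p\ne0$.
\end{lemma}

\begin{proof}
For $k=0$ the first claim is the definition of unary. For $k\ne0$, $p[k]=c_0(d_{0k}p)$ is $0$-closed, and it is $i$-closed for $i\ne0,k$ because $d_{0k}$ and $p$ are. If $k=0$ or $l=0$, the first equation in \eqref{eq:move} is an instance of $d_{0j}s^0_jp=d_{0j}p$. If $k,l\ge1$, then $d_{kl}$ is $0$-closed and $d_{kl}d_{0k}=d_{kl}d_{0l}$ by (A3), so $d_{kl}c_0(d_{0k}p)=c_0(d_{kl}d_{0k}p)=c_0(d_{kl}d_{0l}p)=d_{kl}\,p[l]$. Since $p[l]$ is $k$-closed, $s^k_l(p[k])=c_k(d_{kl}\,p[l])=p[l]\cdot c_kd_{kl}=p[l]$. If $p\ne0$, then $c_0p=c_{(\alpha)}p=1$, and for $k\ne0$ we get $c_kc_0(d_{0k}p)=c_0(p\cdot c_kd_{0k})=c_0p=1$.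
\end{proof}

A \emph{point} is a unary element $p\ne0$ with $p\cdot p[1]\le d_{01}$. In $\mathcal P(I^\alpha)$ the points are the one-element subsets of $I$.

\begin{lemma}\label{lem:points}
Let $p,p'$ be points.
\begin{enumerate}
\item[(a)] $p[k]\cdot p[l]\le d_{kl}$ for all $k\ne l$.
\item[(b)] $p[k]\cdot c_k(p[k]\,y)=p[k]\,y$ for all $k<\alpha$ and all $y$.
\item[(c)] $p=p'$ or $pp'=0$.
\end{enumerate}
\end{lemma}

In a set algebra with $p=\{a\}$, (b) says: if $u_k=a$, and $u$ with $u_k$ replaced by $a$ lies in $y$, then $u$ lies in $y$. The definition of a point only tests $p$ against a diagonal, and (b) extends the test to all elements $y$. The proof needs a coordinate that $y$ ignores, in which a second copy of $p$ can be placed; this is the first of our two uses of Lemma~\ref{lem:normal}.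

\begin{proof}
(a) For $l\ge2$ apply $s^1_l$ to $p\cdot p[1]\le d_{01}$. Since $p$ is $1$-closed, \eqref{eq:move} and \eqref{eq:rules} give $p\cdot p[l]\le d_{0l}$. So the claim holds if $k=0$ or $l=0$. For distinct $k,l\ge1$ apply $s^0_k$ to $p\cdot p[l]\le d_{0l}$; as $p[l]$ is $0$-closed, the result is $p[k]\cdot p[l]\le d_{kl}$.

(b) Write $\pi=p[k]$. The inequality $\ge$ is an axiom, so we show that $Y=\{y:\pi c_k(\pi y)\le y\}$ is everything. The set $Y$ is closed under $+$ by additivity. It is closed under $-$: membership of $y$ means $(\pi\cdot{-y})\cdot c_k(\pi y)=0$, membership of $-y$ means $c_k(\pi\cdot{-y})\cdot\pi y=0$, and these are equivalent by \eqref{eq:rules}. By Lemma~\ref{lem:normal} it suffices to treat an $i$-closed $y$. If $i=k$, then $c_k(\pi y)=c_k\pi\cdot y\le y$. Let $i\ne k$. Then $q=\pi y$ is $i$-closed, so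
\[
c_is^k_iq=c_kc_i(d_{ki}q)=c_k(q\cdot c_id_{ki})=c_kq,
\]
and since $\pi$ is $i$-closed, $\pi c_kq=c_i(\pi s^k_iq)$. By \eqref{eq:move}, (a) and (A4),
\[
\pi s^k_iq=p[k]\cdot p[i]\cdot s^k_iy\le d_{ki}s^k_iy=d_{ki}y\le y .
\]
Hence $\pi c_kq\le c_iy=y$.

(c) If $q=pp'\ne0$, then $q$ is unary, so $c_0q=1$, and (b) gives $p=p\,c_0(pq)=pq=q\le p'$. By symmetry $p=p'$.
\end{proof}

Let $(p_m)_{m\in I}$ be a nonempty family of pairwise distinct points. For $u\in I^\alpha$ put
\[
\pi_u=\prod_{k<\alpha}p_{u_k}[k],\qquad\qquad h(y)=\{u\in I^\alpha:\pi_u\le y\}.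
\]
By Lemma~\ref{lem:unary} and (A2), applying $c_k$ to a product of some of the factors of $\pi_u$ deletes the $k$-th factor. In particular $c_k\pi_u=\prod_{l\ne k}p_{u_l}[l]$ does not depend on $u_k$, and $c_{(\alpha)}\pi_u=1$, so $\pi_u\ne0$.

\begin{lemma}\label{lem:h}
Each $\pi_u$ is an atom of $\mathfrak C$, and $h$ is a Boolean homomorphism into $\mathcal P(I^\alpha)$ such that
\begin{enumerate}
\item[(h1)] if $y$ is $k$-closed, then $h(y)$ is $k$-closed;
\item[(h2)] $h(d_{kl})=d_{kl}$;
\item[(h3)] $h(s^k_ly)=s^k_lh(y)$.
\end{enumerate}
\end{lemma}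

\begin{proof}
Let $0\ne w\le\pi_u$, $w_0=w$ and $w_{k+1}=c_kw_k$. As $w\le p_{u_k}[k]$ and this element is $i$-closed for $i<k$, we have $w_k\le p_{u_k}[k]$. Lemma~\ref{lem:points}(b) gives $p_{u_k}[k]\cdot w_{k+1}=p_{u_k}[k]\cdot c_k(p_{u_k}[k]\,w_k)=w_k$. Multiplying $w_\alpha$ by the factors of $\pi_u$ in the order $k=n,\dots,0$ yields $\pi_uw_\alpha=w_0$. Since $w_\alpha=c_{(\alpha)}w=1$ by \eqref{eq:simple}, $w=\pi_u$. So $\pi_u$ is an atom, and $h$ is a Boolean homomorphism.

(h1) If $u,v$ differ only at $k$ and $\pi_u\le y$, then $\pi_v\le c_k\pi_v=c_k\pi_u\le c_ky=y$.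

(h2) Let $k\ne l$. If $u_k=u_l$, then $\pi_u\le d_{kl}$ by Lemma~\ref{lem:points}(a). If $u_k\ne u_l$, then $\pi_ud_{kl}\le d_{kl}\cdot p_{u_k}[l]\cdot p_{u_l}[l]=d_{kl}\cdot(p_{u_k}p_{u_l})[l]=0$ by \eqref{eq:move} and Lemma~\ref{lem:points}(c).

(h3) Let $k\ne l$ and $v=u^{k\leftarrow l}$; we show $\pi_u\le s^k_ly\iff\pi_v\le y$. By (h2), $\pi_v\le d_{kl}$, and $c_k\pi_v=c_k\pi_u$. If $\pi_v\le y$, then $\pi_u\le c_k\pi_v\le c_k(d_{kl}y)=s^k_ly$. Otherwise $\pi_v\le-y$, and the same computation gives $\pi_u\le s^k_l(-y)=-s^k_ly$.
\end{proof}

The map $h$ need not commute with cylindrifications. If $\mathfrak C=\mathcal P(I'^\alpha)$ for a finite set $I'$ and the points are the singletons from a proper subset $I$, then $h(y)=y\cap I^\alpha$, and for $y=\{u:u_0=j\}$ with $j\notin I$ we have $h(y)=\emptyset$ but $h(c_0y)=I^\alpha$. A witness promised by $c_k$ may lie outside the chosen points. So $h$ transfers the universal premises, while (P7) and (P14) have to be used inside $\mathfrak C$.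

\section{Validity when $W_e$ is infinite}\label{sec:valid}

Throughout this section $\mathfrak C$ and an evaluation are as in Lemma~\ref{lem:quotient}, and variables denote their values. For a family of points $(p_m)_{m\in I}$, (P0) and (h1) show that $h$ maps the unary and binary variables to unary and binary sets, which we write $X^h\subseteq I$ and $P^h\subseteq I^2$. The terms in (P1)--(P6) and (P8)--(P13) are built from the variables by Boolean operations, diagonals and substitutions. By Lemma~\ref{lem:h}:
\begin{quote}
(T) \emph{Premises \textup{(P1)--(P6)} and \textup{(P8)--(P13)} hold in $\mathcal P(I^\alpha)$ for the sets $X^h$, $P^h$, $h(\mathit{Out}_i)$, and can be read there by \eqref{eq:reading}.}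
\end{quote}

\begin{lemma}\label{lem:omega}
There are pairwise distinct points $p_m$ $(m\in\omega)$ with $p_0=Z$ and $p_m\cdot p_{m+1}[1]\le S$ for all $m$.
\end{lemma}

\begin{proof}
The element $Z$ is a point by (P0), (P1) and $Z\ne0$. Let distinct points $p_0,\dots,p_t$ with the stated property be given, and write $p=p_t$. The $S$-image of $p$, placed in coordinate $1$, is $\rho=c_0(pS)$; we move it to coordinate $0$ and put $p'=s^1_0\rho=c_1(d_{01}\rho)$.

The element $\rho$ is $i$-closed for $i\ne1$, so $p'$ is unary, and $p'[1]=c_0(d_{01}s^1_0\rho)=c_0(d_{01}\rho)=\rho\cdot c_0d_{01}=\rho$. By (P7), $c_1(pS)=p\cdot c_1S=p\ne0$, so $pS\ne0$; hence $\rho\ne0$ and $p'\ne0$. Lemma~\ref{lem:points}(b) gives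
\begin{equation}\label{eq:succ}
p\cdot p'[1]=p\,c_0(pS)=pS\ne0 .
\end{equation}

\emph{$p'$ is a point.} Apply $s^1_2$ to \eqref{eq:succ}: as $p$ is $1$-closed, $p\cdot p'[2]=p\cdot S[0,2]$. The element $p'[1]\cdot p'[2]$ is $0$-closed and $c_0p=1$, so by (P2)
\[
p'[1]\cdot p'[2]=c_0(p\cdot p'[1]\cdot p'[2])=c_0(p\cdot S\cdot S[0,2])\le c_0d_{12}=d_{12}.
\]
Applying $s^2_0$ and using \eqref{eq:move} and \eqref{eq:rules}, we obtain $p'[1]\cdot p'\le d_{01}$.

\emph{$p'$ is new.} If $p'=p_0=Z$, then \eqref{eq:succ} gives $0\ne p\cdot Z[1]\le S\cdot Z[1]$, contrary to (P4). If $p'=p_m$ with $1\le m\le t$, take $h$ for $I=\{0,\dots,t\}$. From $p_t\cdot p_m[1]\le S$ and $p_{m-1}\cdot p_m[1]\le S$ we get $(t,m),(m-1,m)\in S^h$, and (P3) gives $t=m-1$ by (T), contrary to $m\le t$. So $p_{t+1}=p'$ continues the sequence.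
\end{proof}

From now on $h$ is taken for the family $(p_m)_{m\in\omega}$, so $0\in Z^h$ and $(m,m+1)\in S^h$ for all $m$. The witnesses in (P14) must be shown to be among the points $p_z$. This is the purpose of $L$: whatever lies $L$-below $p_m$ is covered by the finitely many earlier points. The statement concerns all of $\mathfrak C$, so it is proved there and not through $h$.

\begin{lemma}\label{lem:bounded}
For all $m\in\omega$: \ $L[n,1]\cdot p_m[1]\le\sum_{l<m}p_l[n]$.
\end{lemma}

\begin{proof}
We show $L\cdot p_m[1]\le\sum_{l<m}p_l$ by induction on $m$; the lemma follows by applying $s^0_n$, which fixes the $0$-closed element $p_m[1]$. For $m=0$ this is (P5). Assume it for $m$. Applying $s^0_2$ to $p_m\cdot p_{m+1}[1]\le S$ gives $p_m[2]\cdot p_{m+1}[1]\le S[2,1]$, so by (P6)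
\[
L\cdot p_{m+1}[1]\cdot p_m[2]\le L[0,2]\cdot p_m[2]+d_{02}\cdot p_m[2].
\]
Here $L[0,2]\cdot p_m[2]=s^1_2(L\cdot p_m[1])\le s^1_2\sum_{l<m}p_l=\sum_{l<m}p_l$, because the $p_l$ are $1$-closed, and $d_{02}\cdot p_m[2]=d_{02}\,p_m\le p_m$ by \eqref{eq:move}. Thus $L\cdot p_{m+1}[1]\cdot p_m[2]\le\sum_{l\le m}p_l$. The elements $L$, $p_{m+1}[1]$ and $p_l$ are $2$-closed and $c_2(p_m[2])=1$, so applying $c_2$ gives the claim for $m+1$.
\end{proof}

\begin{lemma}\label{lem:forced}
For $i<\alpha$ and $u\in\omega^\alpha$: if $(u_j)_{j\ne i}\in\Omega^e_i$, then $u\in h(\mathit{Out}_i)$.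
\end{lemma}

\begin{proof}
We use (T) throughout and show by induction on $t$ that $(t,y)\in\mathit{Sym}^h_{a_{t,y}}$ for all $y\in\omega$ and $(t,y_t)\in\mathit{Hd}^h_{q_t}$. For $t=0$ this is (P8) with $0\in Z^h$. For the step let $\delta(q_t,a_{t,y_t})=(q',a',D)$, so that $q'=q_{t+1}$ and $a'=a_{t+1,y_t}$. The first part of (P9), at the triple $(t,y_t,t+1)$, gives $(t+1,y_t)\in\mathit{Sym}^h_{a'}$. The second part, at $(t,y_t,y_{t+1})$, gives $(t,y_{t+1})\in\mathit{In}^h_{q'}$; it uses $(y_t,y_t+1)\in S^h$ if $D=\mathsf R$, and $(y_t-1,y_t)\in S^h$ if $D=\mathsf L$, in which case $y_t\ge1$ by (M1). Then (P10) at $(t,y_{t+1},t+1)$ gives $(t+1,y_{t+1})\in\mathit{Hd}^h_{q'}$. For $y\ne y_t$ and $a=a_{t,y}=a_{t+1,y}$, (P11) gives first $(t,y)\in\mathit{Cp}^h_a$ and then $(t+1,y)\in\mathit{Sym}^h_a$. This completes the induction, and (P12) yields $t\in\mathit{St}^h_{q_t}$.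

Now let $w=(u_j)_{j\ne i}\in\Omega^e_i$. By (M3) it is printed at some time $t$ with $q_t=o_i$, so $t\in\mathit{St}^h_{o_i}$, and $(t,w_j)\in\mathit{Sym}^h_a$ for the symbol $a=a_{t,w_j}\in\Gamma_j$. By (P13) the tuple with entries $w_j$ $(j\ne i)$ and $t$ in place $i$ lies in $h(\mathit{Out}_i)$. This set is $i$-closed by (P0) and (h1), so it contains $u$.
\end{proof}

\begin{lemma}\label{lem:met}
Let $x\in\mathrm{Mark}_k\cap\Omega^e_n$. Then exactly one element $z$ of the window $g^k(x)$ satisfies $(x,z)\in h(R)$.
\end{lemma}

\begin{proof}
Let $\pi_x=\prod_{j<n}p_{x_j}[j]$. It is $n$-closed and nonzero, and $\pi_x=c_n\pi_u$ for $u=(x,0)$. By Lemma~\ref{lem:forced}, $\pi_u\le\mathit{Out}_n$, and $\mathit{Out}_n$ is $n$-closed, so $\pi_x\le\mathit{Out}_n$. Let $y$ be $R\cdot J$ or ${-R}\cdot J$. By (P14), $\pi_x\le c_ny$, hence $c_n(\pi_xy)=\pi_x\cdot c_ny=\pi_x\ne0$ and $\pi_xy\ne0$. Since $\pi_x\le p_{x_1}[1]$ and $y\le L[n,1]$, Lemma~\ref{lem:bounded} gives $\pi_xy\le\sum_{z<x_1}p_z[n]$. The sum is finite, so $\pi_{(x,z)}\,y=\pi_x\cdot p_z[n]\cdot y\ne0$ for some $z$, and $\pi_{(x,z)}\le y$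 because $\pi_{(x,z)}$ is an atom. Thus $(x,z)\in h(y)$. In particular $(x,z)\notin h(\mathit{Out}_i)$ for $i<n$, so $(x_{-i},z)\notin\Omega^e_i=N_i$ by Lemma~\ref{lem:forced}, and $z\in g^k(x)$ by Lemma~\ref{lem:window}. The choice $y=R\cdot J$ yields an element $z$ of the window with $(x,z)\in h(R)$, and $y={-R}\cdot J$ yields one with $(x,z)\notin h(R)$. The window has two elements.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:red}(2)]
Let $W_e$ be infinite and suppose that $\varepsilon_e$ fails in a member of $\mathrm D_\alpha$. Take $\mathfrak C$, the evaluation, the points $p_m$ and the map $h$ as above. By Lemma~\ref{lem:normal}, used now for the second time, $R$ is a Boolean combination of closed elements $Y_1,\dots,Y_r$. Let $k=2^r$ and $\Pi=X^k_0\times\dots\times X^k_{n-1}\times T^k\subseteq\omega^\alpha$. Then $h(R)\cap\Pi$ is the same Boolean combination of the subsets $h(Y_l)\cap\Pi$ of $\Pi$, and by (h1) membership in each of these is independent of one coordinate. As $\mathcal I_k$ is $2^r$-hard, Lemma~\ref{lem:defeat} gives $x\in\mathrm{Mark}_k$ such that $h(R)$ contains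 both or neither of the tuples $(x,z)$, $z\in g^k(x)$. Since $W_e$ is infinite, $\mathrm{Mark}_k\subseteq\Omega^e_n$; the number $r$ depends on $\mathfrak C$ and on the evaluation, and this is why all families of demands have to be printed. Now Lemma~\ref{lem:met} says that $h(R)$ contains exactly one of the two tuples, a contradiction.
\end{proof}

With Proposition~\ref{prop:fails} and Section~\ref{sec:complexity}, this completes the proofs of Theorems \ref{thm:red} and~\ref{thm:main}.

\begin{proof}[Proof of Corollary~\ref{cor:variety}]
Take $e$ with $W_e$ infinite. The equation $\varepsilon_e$ is valid in $\mathrm D_\alpha\supseteq\mathrm{Bg}_\alpha$ by Theorem~\ref{thm:red}(2), hence in the varieties generated by these classes, and it fails in $\mathcal P(\omega^\alpha)\in\mathrm{RCA}_\alpha$ by Proposition~\ref{prop:fails}.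
\end{proof}

\begin{thebibliography}{9}

\bibitem{HMT}
Henkin, Monk and Tarski, Part I, \S\S1.2, 1.3, 1.5.

\bibitem{Var}
\emph{On varieties of cylindric algebras with applications to logic},
\texttt{https://core.ac.uk/download/pdf/82128096.pdf}.

\end{thebibliography}
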